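# Edge-coloring split graphs: overfull subgraphs as the only obstruction

## 1. A clique on four vertices and four stable edges

All graphs in these notes are simple, undirected, finite and connected. An edge-coloring gives incident edges different colors, and $\Delta(G)$, or just $\Delta$, is the maximum degree. By Vizing's theorem, the least number of colors is $\Delta$ or $\Delta+1$.

Take a clique on $1,2,3,4$. Add a vertex $s$ adjacent to $1,2,3$ and a vertex $t$ adjacent to $4$. Every clique vertex has degree $4$, so $\Delta=4$. Are four colors enough? Look at the five vertices $1,2,3,4,s$. They span $6+3=9$ edges. A color class is a matching, so it contains at most two of these nine edges, and four colors cover at most eight. Hence five colors are needed.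

Now move one edge: let $s$ be adjacent to $1,2$ and $t$ to $3,4$. The five vertices $1,2,3,4,s$ span only eight edges, so the count no longer forbids four colors. Suppose that a coloring with four colors exists. Each clique vertex has degree $4$, so it sees every color exactly once. Let $b_c$ be the number of edges of color $c$ that leave the clique. The remaining $4-b_c$ clique vertices are matched in pairs by color $c$, so $b_c$ is even. Also $b_c\le 2$, because $c$ appears at most once at $s$ and at most once at $t$. Since $\sum_c b_c=4$, the four values are $2,2,0,0$. So two colors are perfect matchings of the clique, and each of the other two consists of one clique edge, one edge at $s$ and one edge at $t$. This leads to the coloring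

- color $A$: $13,\ 2s,\ 4t$;
- color $B$: $24,\ 1s,\ 3t$;
- color $C$: $12,\ 34$;
- color $D$: $14,\ 23$.

All ten edges are listed, and no vertex occurs twice in a line. Four colors suffice.

So a single edge decided the matter, and it was detected by counting edges on an odd set of vertices. Is such a count always the reason when $\Delta$ colors fail? We fix the words.

**Definition (classes).** C1 is the class of graphs that are edge-colorable with $\Delta$ colors; C2 is the class of graphs that need $\Delta+1$.

**Definition (overfull).** $G$ is overfull if $|E(G)|>\Delta(G)\lfloor |V(G)|/2\rfloor$. It is subgraph-overfull if it has an overfull subgraph $H$ with $\Delta(H)=\Delta(G)$. The class of subgraph-overfull graphs is denoted SO.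

**Definition (split).** A split graph is a graph whose vertex set can be partitioned into a clique and a stable set.

*Example.* Our first graph has six vertices and ten edges, and $10\le 4\cdot 3$, so it is not overfull. But $\{1,2,3,4,s\}$ induces a subgraph of maximum degree $4$ with nine edges, and $9>4\cdot 2$. So the graph is subgraph-overfull. Both graphs are split, with clique $\{1,2,3,4\}$ and stable set $\{s,t\}$.

One direction is a general count. If $H\subseteq G$ is overfull with $\Delta(H)=\Delta(G)=\Delta$, then each color class has at most $\lfloor |V(H)|/2\rfloor$ edges in $H$, so $\Delta$ colors cover at most $\Delta\lfloor |V(H)|/2\rfloor<|E(H)|$ edges. Hence $SO\subseteq C2$. For general graphs the inclusion is proper: the Petersen graph is in C2 but is not subgraph-overfull. For split graphs, the authors of "Local conditions for edge-coloring" (https://combinatorialpress.com/article/jcmcc/Volume%20032/vol-32-paper%206.pdf) conjecture that $SO=C2$. These notes prove it.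

**Theorem 1.** For every split graph $G$: $G\in C2$ if and only if $G$ is subgraph-overfull.

The one-vertex graph has $\Delta=0$, is in C1 and is not subgraph-overfull. From now on $G$ has at least two vertices.

## 2. The parameters $q$ and $d$, and a criterion by degrees

Let $G$ be a connected split graph with at least two vertices. Fix a partition $V(G)=Q\cup S$ with $Q$ a clique, $S$ stable and $S\ne\emptyset$ (if $S=\emptyset$, move one vertex of $Q$ to $S$). Then $Q\neq\emptyset$, because a stable set with at least two vertices is not connected. Put
$$q=|Q|,\qquad d=\max_{u\in Q}|N(u)\cap S|,\qquad a_s=\deg(s)\ (s\in S).$$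
Each $s\in S$ has a neighbor, necessarily in $Q$, so $d\ge1$. A vertex of $S$ has degree at most $q\le q-1+d$, and some $u\in Q$ has degree $q-1+d$. Therefore $\Delta=q+d-1$. By the definition of $d$, also $|S|\ge d$.

**Theorem 2.** Let $a_1\ge a_2\ge\cdots$ be the degrees of the vertices of $S$. The following are equivalent:

1. $G\in C2$;
2. $G$ is subgraph-overfull;
3. $G[N[u]]$ is overfull for some vertex $u$ of maximum degree;
4. $q+d$ is odd and $\displaystyle\sum_{i=1}^{d}(q-a_i)<\frac{q-(d-1)^2}{2}$.

In particular $G\in C1$ if $\Delta$ is odd, or if $(d-1)^2\ge q$. Moreover, an optimal edge-coloring can be found in polynomial time.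

That split graphs with odd $\Delta$ are in C1 is a theorem of Chen, Fu and Ko, which is thus proved again here. Theorem 1 is the equivalence of (1) and (2). Put
$$m=\frac{q-(d-1)^2}{2}.$$
If $q+d$ is odd, then $q\equiv d-1\equiv(d-1)^2 \pmod 2$, so $m$ is an integer. Since $(d-1)\Delta=(d-1)q+(d-1)^2$, we have
$$(d-1)\Delta=qd-2m,\qquad q=2m+(d-1)^2,\qquad \Delta-2m=d(d-1). \tag{1}$$

*Small cases.*

- For $d=1$ and $q$ even, $m=q/2$ and (4) says $a_1>q/2$. With $q=4$ this separates $a_1=3$ from $a_1=2$, as in Section 1.
- For $q=3$, $d=2$ we have $m=1$, and (4) says $a_1=a_2=3$. Then $G$ is $K_5$ minus an edge, with $9>4\cdot2$ edges. The nearest graph that violates (4) has $s$ adjacent to $1,2,3$, then $t$ adjacent to $1,2$, and $w$ adjacent to $3$. Four colors suffice: $\{1s,2t,3w\}$, $\{12,3s\}$, $\{13,2s\}$, $\{23,1t\}$. The values $b_c$ are $3,1,1,1$.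
- For $q=4$, $d=3$ we have $m=0$, so (4) never holds. The densest case, $K_4$ plus three stable vertices adjacent to everything, has $7$ vertices and $18=6\cdot 3$ edges: exactly the bound, not above it.

**The implications (4)⇒(3)⇒(2)⇒(1).** The implication (2)⇒(1) is the count in Section 1. For (3)⇒(2), $G[N[u]]$ has maximum degree $\Delta$, since $u$ keeps all its neighbors. It remains to see (4)⇒(3).

Let $T$ consist of $d$ vertices of $S$ of largest degree. By (4), the number $\sum_{s\in T}(q-a_s)$ of non-adjacent pairs in $Q\times T$ is less than $m\le q/2<q$. So some $u\in Q$ is adjacent to all of $T$. It has at most $d$ stable neighbors, so $N(u)\cap S=T$ and $\deg u=q-1+d=\Delta$. Let $H=G[N[u]]=G[Q\cup T]$. It has $q+d=\Delta+1$ vertices, an odd number, and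
$$2|E(H)|=q(q-1)+2qd-2\sum_{s\in T}(q-a_s)>q(q-1)+2qd-q+(d-1)^2=(q+d-1)^2=\Delta^2 .$$
So $|E(H)|>\Delta\cdot\frac{\Delta}{2}=\Delta(H)\lfloor|V(H)|/2\rfloor$, and $H$ is overfull. $\square$

What remains, and occupies the rest of the notes, is: **if (4) fails, then $G$ is $\Delta$-edge-colorable.**

## 3. Full degree on the clique, and the color counts $b_c$

The count of Section 1 was easy because every clique vertex saw every color. We arrange this in general.

**Regularization.** Assume (4) fails. For each $u\in Q$ with fewer than $d$ stable neighbors, add new vertices of degree $1$ adjacent to $u$, placed on the stable side, until $u$ has exactly $d$ stable neighbors. Call the result $G^+$. It contains $G$ and has the same $\Delta$, so it suffices to color $G^+$ with $\Delta$ colors. The failure of (4) survives in the following form.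

**Lemma 3.** Suppose that (4) fails for $G$, that $q+d$ is odd and that $m\ge1$. Then in $G^+$, for every $d$-subset $T$ of the stable side, $\sum_{s\in T}(q-a_s)\ge m$. Equivalently, at least $m$ edges join $Q$ to stable vertices outside $T$.

*Proof.* The total number of edges between $Q$ and the stable side is $qd$, so the number of those outside $T$ is $qd-\sum_{T}a_s=\sum_T(q-a_s)$. This is the equivalence. Now suppose $\sum_{s\in T}(q-a_s)\le m-1$. All terms are non-negative, so each $s\in T$ has $a_s\ge q-m+1\ge m+1\ge 2$, using $q\ge2m$. Hence $T$ contains no new vertex, and old stable vertices have the same degree in $G$ as in $G^+$. So the $d$ largest stable degrees in $G$ satisfy $\sum_{i\le d}(q-a_i)\le m-1<m$, which is (4) for $G$. This is a contradiction. $\square$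

From now on we record only the neighborhoods of the stable vertices.

**Definition (system).** A system is a finite family $\mathcal B=(N_s)_{s\in S}$ of subsets of $Q$ (empty and repeated sets allowed) such that every $u\in Q$ lies in exactly $d$ members. $G(\mathcal B)$ is the clique on $Q$ together with a stable set $S$, with $s$ adjacent to $N_s$. Let $\mathcal C$ be a set of $\Delta=q+d-1$ colors. The system $\mathcal B$ is good if $G(\mathcal B)$ has a proper edge-coloring with colors from $\mathcal C$.

Here $G(\mathcal B)$ may have isolated stable vertices. Adding or deleting an empty member does not affect goodness, and neither does a permutation of $Q$.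

*Example.* With $Q=\{1,2,3,4\}$ and $d=1$, the system $\{1,2\},\{3,4\}$ is good and the system $\{1,2,3\},\{4\}$ is not; these are the two graphs of Section 1. With $Q=\{1,2,3\}$ and $d=2$, the system $\{1,2,3\},\{1,2\},\{3\}$ is good (Section 2).

**What a coloring must look like.** This count is not used in the proof, but it tells us which color counts to aim for. In a coloring of $G(\mathcal B)$ from $\mathcal C$, each $u\in Q$ has degree $q-1+d=\Delta$ and sees each color once. Let $b_c$ be the number of edges of color $c$ between $Q$ and $S$. Then $b_c\equiv q\pmod2$ and $\sum_c b_c=qd$. Suppose $\Delta$ is even, so $b_c\equiv d-1$, and let $h$ be the number of "heavy" colors, those with $b_c\ge d+1$; the others have $b_c\le d-1$. Take a $d$-subset $T\subseteq S$ and put $D=\sum_{s\in T}(q-a_s)$. A heavy color has at most $d$ edges at $T$, hence at least one edge outside $T$, so $D\ge h$. Counting the edges at $T$ by colors, and using (1), we get $qd-D\le (d-1)(\Delta-h)+dh=qd-2m+h$, so $D\ge 2m-h$. Together $D\ge m$, and if $D=m$ then $h=m$ is forced. So we should aim for $m$ colors with $b_c=d+1$ and all others with $b_c=d-1$.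

## 4. Compressing stable vertices into nested ones

The purpose of this section is to replace a complicated system by a simple one. Take several stable vertices and push their edges together, so that the neighborhoods become nested.

**Definition (compression).** Let $\mathcal B$ be a system and $P\subseteq S$. Put $p_u=|\{s\in P:u\in N_s\}|$ and $A_x=\{u\in Q:p_u\ge x\}$ for $x=1,\dots,d$. Compressing $P$ means replacing the members $N_s$, $s\in P$, by $A_1,\dots,A_d$.

*Example.* With $d=2$, the members $\{1,2\},\{2,3\}$ become $A_1=\{1,2,3\}$ and $A_2=\{2\}$. With $d=1$, the members of $P$ are disjoint and are replaced by their union. In general, two members $N,N'$ become $N\cup N'$ and $N\cap N'$ (and empty sets), if $d\ge2$.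

**Lemma 4 (compression).** Let $\mathcal B'$ be obtained from the system $\mathcal B$ by compressing $P$. Then $\mathcal B'$ is a system, and if $\mathcal B'$ is good then $\mathcal B$ is good.

The converse is false: compressing both members of the good system $\{1,2\},\{3,4\}$ gives $\{1,2,3,4\}$, which is $K_5$, with $10>4\cdot2$ edges. Compression can only make coloring harder.

In the proof we keep, at each $u$, the set of colors on the edges into the compressed part, and only redistribute these colors among the vertices of $P$. So the unknown attached to a pair $(u,c)$ is a stable vertex. This is a list edge-coloring problem on a bipartite graph. We use the Gale–Shapley theorem: if each vertex of a finite bipartite graph ranks its edges strictly, there is a matching $M$ such that each edge $e\notin M$ shares an endpoint $w$ with an edge of $M$ that $w$ prefers to $e$.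

*Proof of Lemma 4.* A vertex $u$ lies in exactly the sets $A_1,\dots,A_{p_u}$ (note $p_u\le d$), so its number of memberships is unchanged and $\mathcal B'$ is a system. Take a coloring of $G(\mathcal B')$ from $\mathcal C$, and let $\alpha_x$ be the stable vertex of $A_x$.

**Step 1 (an auxiliary bipartite graph with labels).** Let $L$ be the bipartite graph with parts $Q$ and $\mathcal C$ in which $(u,c)$ is an edge with label $\varphi(u,c)=x$ if $u\alpha_x$ has color $c$. Edges at $u$ have different colors, so each pair $(u,c)$ occurs at most once. At $u$ the labels are $1,\dots,p_u$, each once. At $c$ the labels are distinct, since $u\alpha_x$ and $u'\alpha_x$ cannot both have color $c$. Give the edge $(u,c)$ the list $P_u=\{s\in P:u\in N_s\}$, of size $p_u$. For an edge $e=(u,c)$ put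
$$r(e)=\#\{\text{edges at }u\text{ with larger label}\}+\#\{\text{edges at }c\text{ with smaller label}\}.$$
If $\varphi(e)=x$, there are $p_u-x$ edges of the first kind and at most $x-1$ of the second. So $r(e)\le p_u-1$, which is less than the size of the list of $e$.

**Step 2 (Galvin's argument).** We claim: if every edge $e$ has a list of size greater than $r(e)$, then $L$ has a proper edge-coloring in which each edge gets a value from its list. If edges remain, their lists are non-empty, since $r(e)\ge0$. Pick $s$ in some list and let $E_s\ne\emptyset$ be the set of edges whose list contains $s$. Let vertices of $Q$ prefer larger labels and vertices of $\mathcal C$ prefer smaller labels; labels at a vertex are distinct, so the rankings are strict. By Gale–Shapley there is a matching $M\subseteq E_s$ such that each $e=(u,c)\in E_s\setminus M$ meets an edge of $M$ at $u$ with larger label or an edge of $M$ at $c$ with smaller label. Give the edges of $M$ the value $s$, delete them from the graph, and delete $s$ from all remaining lists. Each remaining edge of $E_s$ lost one list element, and its $r$-value dropped by at least $1$. Every other edge kept its list,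 and its $r$-value did not increase. So the hypothesis persists, and the total size of the lists has decreased. Iterating, all edges get values. Each $s$ is used in one round only, so the edges with value $s$ form a matching.

**Step 3 (redistributing the colors).** By Steps 1 and 2 there is a proper edge-coloring $\sigma$ of $L$ with $\sigma(u,c)\in P_u$. At $u$ it takes $p_u$ distinct values in the $p_u$-set $P_u$, so it is a bijection onto $P_u$. Keep all colors on the clique and on the edges at $S\setminus P$, and give $us$ with $s\in P_u$ the color $c$ with $\sigma(u,c)=s$. At $u$ the set of colors on edges into the compressed part is unchanged, so there is no conflict at $u$. If two edges $us,u's$ had the same color $c$, then $\sigma(u,c)=\sigma(u',c)=s$, contrary to properness at $c$. So $\mathcal B$ is good. $\square$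

## 5. Detaching a vertex into a clique

Next we need a way to build colorings from color counts alone. Imagine the $v$ vertices of a clique $V$ amalgamated to a single point. A clique edge of color $c$ becomes a loop, and an outside vertex $f$ sends $\mu(f,c)$ edges of color $c$ to the point. The lemma says that the obvious counts allow us to pull the point apart.

**Lemma 5 (detachment).** Let $v\ge1$, let $F$ be a finite set, and let $\mathcal D$ be a set of $|F|+v-1$ colors. Let $\mu(f,c)\ge0$ and $\ell_c\ge0$ be integers ($f\in F$, $c\in\mathcal D$) with
$$\sum_{c}\mu(f,c)=v\ \ (f\in F),\qquad 2\ell_c+\sum_{f}\mu(f,c)=v\ \ (c\in\mathcal D). \tag{2}$$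
Let $|V|=v$. Then one can color the edges of the complete graph on $V$ and choose colors $\kappa(x,f)$ ($x\in V$, $f\in F$), all from $\mathcal D$, so that

- at each $x\in V$ the $v-1+|F|$ colors on the edges $xy$ ($y\in V$) and the $\kappa(x,f)$ are distinct, hence are all of $\mathcal D$;
- $|\{x\in V:\kappa(x,f)=c\}|=\mu(f,c)$ for all $f,c$.

*Example.* Let $v=3$, $F=\{f\}$, $\mathcal D=\{1,2,3\}$, $\mu(f,c)=1$ and $\ell_c=1$ for all $c$. The conclusion is a $3$-edge-coloring of $K_4$. The proof below produces it as follows. The first vertex $x$ takes $\kappa(x,f)=1$ and reserves $\{2,3\}$ for its clique edges. The second vertex $y$ takes $\kappa(y,f)=2$ and $3$ on $xy$. The last vertex $z$ has $3$ to $f$, $2$ on $xz$ and $1$ on $yz$.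

*Proof.* We use induction on $v$.

**Step 1 ($v=1$).** Here (2) forces $\ell_c=0$ for all $c$, each color $c$ has $\mu(f,c)=1$ for exactly one $f$, and each $f$ has exactly one such color. Let $\kappa(x,f)$ be that color. Different $f$ get different colors.

**Step 2 (detaching one vertex when $v\ge2$).** Summing the second equation of (2) over $c$ and using the first,
$$\sum_c 2\ell_c=v|\mathcal D|-v|F|=v(v-1).$$
Form a bipartite multigraph with sides $\mathcal D$ and $F\cup\{\lambda_1,\dots,\lambda_{v-1}\}$, of equal size. Join $c$ and $f$ by $\mu(f,c)$ edges, and let each $c$ send $2\ell_c$ edges to the $\lambda_i$, distributed so that each $\lambda_i$ gets $v$ edges in total. By (2) this multigraph is $v$-regular, so it has a perfect matching. Create a vertex $x$. Let $\kappa(x,f)$ be the color matched to $f$, and let $\Lambda$ be the set of the $v-1$ colors matched to the $\lambda_i$. For $c\in\Lambda$ we have $\ell_c\ge1$.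

**Step 3 (the data for $v-1$).** Put $F'=F\cup\{x\}$ and, writing $[\cdot]$ for $1$ if true and $0$ if false,
$$\mu'(f,c)=\mu(f,c)-[c\text{ matched to }f],\qquad \mu'(x,c)=[c\in\Lambda],\qquad \ell'_c=\ell_c-[c\in\Lambda].$$
These are non-negative integers, and $|\mathcal D|=|F'|+(v-1)-1$. Each $f\in F$ now has sum $v-1$, and $x$ has sum $|\Lambda|=v-1$. A color matched to some $f$ loses $1$ in the second sum of (2). A color in $\Lambda$ changes by $-2+1=-1$. Every color is of one of these two types. So (2) holds with $v-1$ in place of $v$.

**Step 4 (assembling).** By induction we get a set $V'$ of $v-1$ vertices with colors. Put $V=V'\cup\{x\}$ and color $xy$ ($y\in V'$) with $\kappa(y,x)$. At $y\in V'$ the colors are distinct by induction. At $x$, the edges $xy$ use each color $c$ exactly $\mu'(x,c)=[c\in\Lambda]$ times, and the colors $\kappa(x,f)$ are distinct and outside $\Lambda$. Finally $|\{w\in V:\kappa(w,f)=c\}|=\mu'(f,c)+[c\text{ matched to }f]=\mu(f,c)$. $\square$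

To choose which colors each stable vertex sees, we use a standard fact.

**Gale's theorem.** Let $a_s,b_c\ge0$ be integers with $\sum_sa_s=\sum_cb_c$. There are sets $C_s\subseteq\mathcal C$ with $|C_s|=a_s$ such that each $c$ lies in exactly $b_c$ of them if and only if
$$\sum_{s\in X}a_s\le\sum_{c}\min(b_c,|X|)\quad\text{for every set }X\text{ of indices }s. \tag{3}$$

This is max-flow–min-cut for the network with arcs source$\to s$ of capacity $a_s$, $s\to c$ of capacity $1$ and $c\to$ sink of capacity $b_c$. A minimum cut with set $X$ of indices $s$ on the source side has capacity $\sum_{s\notin X}a_s+\sum_c\min(b_c,|X|)$, and (3) says that this is at least $\sum_sa_s$.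

## 6. Compressing all stable vertices: odd $\Delta$, or $m\le0$

The first thing to try with Lemma 4 is to compress everything. Every $u$ has $p_u=d$, so $A_1=\dots=A_d=Q$, and it would be enough to color the clique plus $d$ stable vertices adjacent to all of $Q$.

**Proposition 6.** If $\Delta$ is odd, or if $\Delta$ is even and $m\le0$, then the system of $d$ copies of $Q$ is good. Hence every system is good.

*Proof.*

**Step 1 (color counts).** We want integers $b_c\ge0$, all $\equiv q\pmod 2$, pairwise differing by at most $2$, with $\sum_cb_c=qd$. Start with $b_c\in\{0,1\}$, $b_c\equiv q$, for all $c$. The starting sum is at most $\Delta$, and $qd-\Delta=(q-1)(d-1)\ge0$. It is congruent to $q\Delta=q(q-1)+qd\equiv qd$ modulo $2$. So repeatedly adding $2$ to a smallest $b_c$ reaches the sum $qd$, and differences stay at most $2$.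

**Step 2 ($b_c\le q$).** Otherwise some $b_c\ge q+2$, all are at least $q$, and $\sum_cb_c>q\Delta\ge qd$, a contradiction.

**Step 3 ($b_c\le d$).** If $\Delta$ is odd, then $q\equiv d$. If some $b_c>d$, then $b_c\ge d+2$, all are at least $d$, and $\sum_c b_c>d\Delta\ge qd$, a contradiction. If $\Delta$ is even and $m\le0$, then $q\equiv d-1$. If some $b_c>d-1$, then $b_c\ge d+1$, all are at least $d-1$, and by (1) $\sum_cb_c>(d-1)\Delta=qd-2m\ge qd$, a contradiction.

**Step 4 (color sets).** Let $g(k)=\sum_c\min(b_c,k)$. It is concave with $g(0)=0$ and, by Step 3, $g(d)=qd$. Hence $g(k)\ge kq$ for $0\le k\le d$, which is (3) for $d$ indices with $a_s=q$. Gale's theorem gives sets $C_s$ with $|C_s|=q$ such that each $c$ lies in exactly $b_c$ of them.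

**Step 5 (the coloring).** Apply Lemma 5 with $V=Q$, $v=q$, $F$ the set of the $d$ stable vertices, $\mathcal D=\mathcal C$, $\mu(s,c)=[c\in C_s]$ and $\ell_c=(q-b_c)/2$, a non-negative integer by Steps 1 and 2. The equations (2) hold, and $|\mathcal C|=q+d-1=|F|+v-1$. Color $xs$ with $\kappa(x,s)$. At $s$ each color of $C_s$ occurs once; at $x$ all colors are distinct. So the system is good. Any other system compresses to it, and Lemma 4 finishes. $\square$

**Where full compression stops.** If $\Delta$ is even and $m\ge1$, then $d$ copies of $Q$ satisfy (4), since the sum there is $0<m$, and by Section 2 that graph is in C2. Full compression throws away exactly the missing edges that the failure of (4) provides. So we must compress less and leave something uneven.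

From here on, through Section 10, **$\Delta$ is even and $m\ge1$**. Then $q+d$ is odd, and by (1)
$$q-m\ge m\ge1,\qquad q\ge(d-1)^2+2\ge d+1, \tag{4}$$
the last inequality because $(d-1)^2+2-(d+1)=(d-1)(d-2)\ge0$. (Equation (4) and condition (4) of Theorem 2 will not be confused: the latter is always called "condition (4)" below.)

## 7. Target systems with three special sets

What should be left after compressing? The case $d=1$ suggests it. There $q=2m$, the members partition $Q$, and Lemma 3 says that each member of the system of $G^+$ has size at most $m$. Let $A$ be the union of the longest initial run of members with total size at most $m$. It is not everything, so there is a next member $N_s$, with $|A|+|N_s|>m$. The union of the later members has size less than $m$. Compressing the initial run and the later members leaves three disjoint sets of size at most $m=q-m$ with union $Q$. So we want to color such triples. For $d\ge2$ there is also a complementary version.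

**Lemma 7.** Let $p_1+p_2+p_3=q$ with integers $0\le p_i\le q-m$. The following systems are good:

- (K1) $d-1$ copies of $Q$, and three pairwise disjoint sets of sizes $p_1,p_2,p_3$ with union $Q$;
- (K2) (for $d\ge2$) $d-2$ copies of $Q$, and three sets whose complements are pairwise disjoint, have union $Q$ and have sizes $p_1,p_2,p_3$.

*Examples.* For $q=4$, $d=1$, $m=2$, the system $\{1,2\},\{3,4\},\emptyset$ is of type (K1). For $q=3$, $d=2$, $m=1$, the system $\{1,2,3\},\{1,2\},\{3\}$ is of type (K2), with complements $\emptyset,\{3\},\{1,2\}$. Both were colored by hand above.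

*Proof.*

**Step 1 (color counts).** As suggested in Section 3, let $b_c=d+1$ for $m$ colors and $b_c=d-1$ for the other $\Delta-m$ colors. By (1), $\sum_cb_c=(d-1)\Delta+2m=qd$. Also $b_c\equiv q\pmod2$, and $b_c\le d+1\le q$ by (4). For $g(k)=\sum_c\min(b_c,k)$ we get
$$g(k)=k\Delta\ (k\le d-1),\qquad g(d)=(d-1)\Delta+m=qd-m,\qquad g(k)=qd\ (k\ge d+1).$$

**Step 2 (Gale's condition).** Let $a_s$ be the sizes of the members; their sum is $qd$. Let $|X|=k$. For $k\le d-1$, (3) holds since $a_s\le q\le\Delta$. For $k\ge d+1$ it is trivial. Let $k=d$; we need $\sum_Xa_s\le qd-m$.

In (K1), if $X$ contains at most one of the three special sets, then $\sum_Xa_s\le(d-1)q+\max_ip_i\le qd-m$. Otherwise $X$ contains at most $d-2$ copies of $Q$, and the special sets contribute at most $q$, so $\sum_Xa_s\le(d-2)q+q\le qd-m$. In (K2) there are $d+1$ members, and $X$ omits one, of size $q$ or $q-p_i$. This is at least $m$, so $\sum_Xa_s\le qd-m$.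

So there are sets $C_s$ with $|C_s|=a_s$ such that each $c$ lies in exactly $b_c$ of them. Put $\ell_c=(q-b_c)/2$, a non-negative integer.

**Step 3 (coloring (K1)).** The three special stable vertices $s_1,s_2,s_3$ together have one edge to each vertex of $Q$, so we treat them as one. Apply Lemma 5 with $V=Q$, $\mathcal D=\mathcal C$, and $F$ consisting of the $d-1$ full vertices $f$, with $\mu(f,c)=[c\in C_f]$, and one element $\sigma$ with $\mu(\sigma,c)=|\{i:c\in C_{s_i}\}|$. Then $|F|=d$ and $|\mathcal C|=|F|+q-1$. Moreover $\sum_c\mu(\sigma,c)=p_1+p_2+p_3=q$, and $\sum_f\mu(f,c)=b_c$ for each $c$, so (2) holds. For each $c$ there are $\mu(\sigma,c)$ vertices $x$ with $\kappa(x,\sigma)=c$. Assign them bijectively to the $s_i$ with $c\in C_{s_i}$, and color $xs_i$ with $c$. Color $xf$ with $\kappa(x,f)$. Then each $x$ is adjacent to exactly one $s_i$, the vertex $s_i$ has $p_i$ neighbors and distinct colors, each full vertex sees each color of its set once, and the colors at each $x$ are distinct. This is a coloring of the system (K1), up to a permutation of $Q$.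

**Step 4 (coloring (K2)).** Each $x\in Q$ is non-adjacent to exactly one of the $d+1$ stable vertices. We let an extra color $*$ stand for this missing edge. Apply Lemma 5 with $V=Q$, $F$ the set of the $d+1$ stable vertices, $\mathcal D=\mathcal C\cup\{*\}$, which has size $q+d=|F|+q-1$, $\mu(s,c)=[c\in C_s]$ for $c\in\mathcal C$, $\mu(s,*)=q-a_s$ and $\ell_*=0$. For $s$ the sum in (2) is $a_s+(q-a_s)=q$. For $c\in\mathcal C$ it is $2\ell_c+b_c=q$. For $*$ it is $\sum_s(q-a_s)=p_1+p_2+p_3=q$. So (2) holds.

By the second conclusion of Lemma 5 there are $q$ pairs $(x,s)$ with $\kappa(x,s)=*$, and by the first each $x$ is in at most one. So each $x$ is in exactly one such pair, and $*$ is used on no clique edge. Interpret $\kappa(x,s)=*$ as "$x$ and $s$ are not adjacent" and color all other $xs$ with $\kappa(x,s)$. The sets of missed vertices partition $Q$. They are empty for the full vertices and have sizes $p_1,p_2,p_3$ for the other three. Each $s$ sees each color of $C_s$ once. So this is a coloring of (K2), up to a permutation of $Q$. $\square$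

## 8. Level sets of medium size, and jumps

Now let $\mathcal B=(N_s)_{s\in S}$ be the system of $G^+$, where $S$ now denotes the whole stable side of $G^+$. We look for compressions that end in (K1) or (K2).

**Definition (levels).** For $O\subseteq S$ and $1\le y\le d$ put
$$t_O(u)=|\{s\in O:u\in N_s\}|,\qquad A_y(O)=\{u\in Q:t_O(u)\ge y\}.$$
A subset $A\subseteq Q$ is low if $|A|\le m-1$, high if $|A|\ge q-m+1$, and medium if $m\le|A|\le q-m$.

Compressing $O$ replaces its members by $A_1(O),\dots,A_d(O)$. By (4), $m-1<q-m+1$, so the three cases exclude each other. The complement of a high set is low, and a low set has size at most $q-m$.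

*Example.* Let $q=5$, $d=2$, $m=2$. Low means size at most $1$, medium means $2$ or $3$, high means at least $4$. For $O=\{s,s'\}$ with $N_s=\{1,2\}$ and $N_{s'}=\{2,3\}$, $A_1(O)=\{1,2,3\}$ is medium and $A_2(O)=\{2\}$ is low.

**Lemma 8 (medium levels).** If $A_y(O)$ is medium for some $O\subseteq S$ and $1\le y\le d$, then $\mathcal B$ is good.

*Proof.* Put $A=A_y(O)$. Compress $O$; then compress all members except $A$. Vertices of $A$ lie in $d-1$ of these other members, the remaining vertices in $d$. So the result is $A$, $d-1$ copies of $Q$, and $Q\setminus A$. Together with an empty member this is (K1) with sizes $|A|,\ q-|A|,\ 0$, all at most $q-m$. It is good by Lemma 7, and two applications of Lemma 4 show that $\mathcal B$ is good. $\square$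

**Lemma 9 (jumps).** Let $s\in S\setminus O$, $A=A_y(O)$ and $A'=A_y(O\cup\{s\})$. Then $A\subseteq A'$ and $A'\setminus A\subseteq N_s$. If $A$ is low, $A'$ is high and $|A'\setminus A|\le q-m$, then $\mathcal B$ is good.

*Proof.* The inclusion $A\subseteq A'$ is clear, and a vertex with $t_O(u)<y\le t_{O\cup\{s\}}(u)$ lies in $N_s$. Let $R=S\setminus(O\cup\{s\})$. Since $t_R=d-t_{O\cup\{s\}}$,
$$A_{d+1-y}(R)=\{u:t_{O\cup\{s\}}(u)\le y-1\}=Q\setminus A'. \tag{5}$$
Compress $O$, which produces the member $A$, and compress $R$, which produces the member $Q\setminus A'$. Keep these two disjoint members and compress all others. Vertices of $A\cup(Q\setminus A')$ lie in $d-1$ of the others, those of $A'\setminus A$ in $d$. So the result is (K1) with the special sets $A$, $Q\setminus A'$, $A'\setminus A$. The first two are low, the third has size at most $q-m$ by assumption. Lemma 7 and Lemma 4 (three times) show that $\mathcal B$ is good. $\square$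

**The dichotomy.** We now use these lemmas to reduce to two rigid situations, in which all members are tiny or almost everything.

**Step 1 (single members).** We have $N_s=A_1(\{s\})$. If some $N_s$ is medium, Lemma 8 says that $\mathcal B$ is good, and we are done. So let every $N_s$ be low or high, and put
$$H=\{s\in S:|N_s|\ge q-m+1\},\qquad U=S\setminus H,$$
so that $|N_s|\le m-1$ for $s\in U$.

**Step 2 (adding the low members one by one).** Order $U$ as $u_1,\dots,u_k$ and let $P_i=\{u_1,\dots,u_i\}$. If some $A_y(P_i)$ is medium, $\mathcal B$ is good by Lemma 8. Otherwise all these levels are low or high. The levels of $P_0=\emptyset$ are empty, hence low, as $m\ge1$. If for some $y$ and $i$ the level $A=A_y(P_{i-1})$ is low and $A'=A_y(P_i)$ is high, then $|A'\setminus A|\le|N_{u_i}|\le m-1\le q-m$, and $\mathcal B$ is good by Lemma 9. Otherwise no level ever turns high, and in particular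
$$|A_1(U)|\le m-1. \tag{6}$$

**Step 3 ($|H|\ge d$).** Since $m-1<q$, (6) gives a vertex of $Q$ outside $A_1(U)$. All its $d$ memberships are in $H$. So $|H|\ge d$.

Two situations remain: $|H|\ge d+1$ and $|H|=d$, each with (6).

## 9. More than $d$ high members

*Example.* Lemmas 8 and 9 alone are not enough. Let $q=9$, $d=2$, so $m=4$; low means size at most $3$ and high at least $6$. Let the three members be the complements of three disjoint triples. One member has levels of sizes $6,0$; two members have $9,3$; all three have $9,9$. No level is medium. If a level goes from low to high when a member is added, it goes from size $0$ to $6$, or from $3$ to $9$ when the third member is added, or from $0$ to $9$, which never happens in one step. So $|A'\setminus A|=6>q-m=5$, and Lemma 9 does not apply. But this system is of type (K2), with sizes $3,3,3\le5$.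

**Proposition 10.** If $|H|\ge d+1$, then $\mathcal B$ is good.

*Proof.*

**Step 1 ($d\ge2$).** If $d=1$, two members of $H$ would be disjoint sets of size at least $q-m+1=m+1$ in a set of size $q=2m$, which is impossible.

**Step 2 (finding where intersections become low).** Choose distinct $s_1,\dots,s_{d+1}\in H$. Put $O_j=\{s_1,\dots,s_j\}$ and $I_j=\bigcap_{i\le j}N_{s_i}$. For $1\le j\le d$ we have $I_j=A_j(O_j)$. If one of these is medium, $\mathcal B$ is good by Lemma 8. So let each be low or high. The set $I_1$ is high, and $I_{d+1}=\emptyset$, because each vertex lies in only $d$ members. Let $j$ be minimal such that $I_j$ is low. Then $2\le j\le d+1$, and $A:=I_{j-1}$ is high. Put $\ell=j-1\in\{1,\dots,d\}$ and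
$$O=O_\ell,\quad s=s_j,\quad R=S\setminus(O\cup\{s\}),\quad W=A_\ell(O\cup\{s\})\supseteq A_\ell(O)=A.$$

**Step 3 (producing two members that cover $Q$).** Compress $O$; this produces the member $A=A_\ell(O)$. Compress $R$; by the computation (5) with $y=\ell$, this produces the member $A_{d+1-\ell}(R)=Q\setminus W$. Now compress the pair $N_s$, $Q\setminus W$. This produces the member $K=N_s\cup(Q\setminus W)$, the intersection of the two, and possibly empty members. Then:

- $A\cup K=Q$. Indeed, if $u\notin A$ and $u\notin N_s$, then $t_{O\cup\{s\}}(u)=t_O(u)\le\ell-1$, so $u\in Q\setminus W\subseteq K$.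
- $A\cap K=A\cap N_s=I_j$, because $A\subseteq W$. This set is low.
- $|Q\setminus K|=|W\setminus N_s|\le q-|N_s|\le m-1$.

**Step 4 (reaching (K2)).** Keep $A$ and $K$ and compress all other members. Vertices of $A\cap K$ lie in $d-2$ of the others; the remaining vertices lie in exactly one of $A,K$, hence in $d-1$ of the others. So the others become $d-2$ copies of $Q$, the set $Q\setminus(A\cap K)$, and an empty set. With $A$ and $K$ this is (K2) with complements
$$Q\setminus A,\qquad Q\setminus K,\qquad A\cap K.$$
These are pairwise disjoint because $A\cup K=Q$, and their union is $Q$. Each is low, hence of size at most $q-m$. The system is good by Lemma 7, and Lemma 4, used four times, shows that $\mathcal B$ is good. $\square$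

## 10. Exactly $d$ high members: a direct construction

*Example.* Here is a system for which neither Lemma 8 nor Lemma 9 applies, and $|H|=d$. Let $q=5$, $d=2$, $m=2$, $\Delta=6$, with members $\{1,2,3,4\},\{1,2,3,4\},\{5\},\{5\}$. A subfamily with $i$ large members and $j$ singletons has $A_y\supseteq\{1,2,3,4\}$ if $i\ge y$ and $5\in A_y$ if $j\ge y$. So levels have size $0,1,4$ or $5$, and none is medium. A level that jumps from low to high does so because a large member is added, and then $|A'\setminus A|=4>q-m=3$.

In this situation the low members live on a set of at most $m-1$ vertices, and Lemma 3 supplies at least $m$ edges there. We color the few edges on this small set by hand, with prescribed parities, and let Lemma 5 do the rest.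

**Proposition 11.** If $|H|=d$, (6) holds, and $\mathcal B$ satisfies the conclusion of Lemma 3, then $\mathcal B$ is good.

*Proof.* By Lemma 3 with $T=H$, $\sum_{s\in U}|N_s|\ge m$. Choose an inclusion-minimal $O\subseteq U$ with $M:=\sum_{s\in O}|N_s|\ge m$. Removing any $s\in O$ makes the sum at most $m-1$, and $|N_s|\le m-1$, so
$$m\le M\le 2m-2. \tag{7}$$
Put $t_u=t_O(u)$, $E=\{u\in Q:t_u\ge1\}$, $\varepsilon=|E|$, $V=Q\setminus E$ and $v=q-\varepsilon$. By (6), $\varepsilon\le|A_1(U)|\le m-1$, so $v\ge1$.

Compress $S\setminus O$. Its members become $Z_x=\{u:d-t_u\ge x\}$ for $x=1,\dots,d$; let $z_x$ be the corresponding stable vertices. By Lemma 4 it suffices to show that the system $(N_s)_{s\in O},Z_1,\dots,Z_d$ is good. Put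
$$\delta_x=|\{u:t_u\ge d-x+1\}|=|Q\setminus Z_x| .$$
The vertices counted by $\delta_x$ lie in $E$, so $\delta_x\le\varepsilon\le m-1$. Also $\sum_x\delta_x=\sum_ut_u=M$, since $u$ is counted for the $t_u$ values $x\ge d+1-t_u$. The vertex $z_x$ is adjacent to all of $V$ and to $\varepsilon-\delta_x$ vertices of $E$. Each $u\in V$ has exactly the stable neighbors $z_1,\dots,z_d$. (From $M=\sum_x\delta_x\le d(m-1)$ and $M\ge m$ we see that $d\ge2$ here.)

**Step 1 (the edges between $E$ and $O$).** Color these $M$ edges with distinct colors, forming a set $\Theta\subseteq\mathcal C$. This is possible since $M\le2m-2\le q\le\Delta$. Split $\Theta=\Theta_0\cup\Theta_2$ with $|\Theta_0|=m$ and $|\Theta_2|=M-m$.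

**Step 2 (deciding which $z_x$ will miss which color).** The vertex $z_x$ has degree $q-\delta_x$, so it must miss $y_x:=d-1+\delta_x$ colors. For each color $c$ we choose a set $\mathrm{Mis}(c)\subseteq\{z_1,\dots,z_d\}$ of vertices that will miss $c$, such that each $z_x$ lies in exactly $y_x$ of these sets and
$$|\mathrm{Mis}(c)|=\begin{cases}0&c\in\Theta_0,\\2&c\in\Theta_2,\\1&c\notin\Theta.\end{cases}$$
The sizes are dictated by parity: every vertex of $Q$ must see $c$, so the number of stable edges of color $c$, which is $d-|\mathrm{Mis}(c)|$ plus the number of $O$-edges of color $c$, has to be $\equiv q\equiv d-1$. With this choice the $m$ colors in $\Theta_0$ get $d+1$ stable edges and all others $d-1$, just as in Lemma 7.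

Construction: number the $\beta=\Delta-m$ colors of $\mathcal C\setminus\Theta_0$ as $1,\dots,\beta$, those of $\Theta_2$ first. Write the sequence of $y_1$ copies of $z_1$, then $y_2$ copies of $z_2$, and so on. By (1) its length is
$$\sum_xy_x=d(d-1)+M=\Delta-2m+M=\beta+(M-m).$$
Put the entry at position $p$ into $\mathrm{Mis}$ of the color numbered $p$ modulo $\beta$. By (7), $0\le M-m\le m-2<q-m\le\beta$. So the colors $1,\dots,M-m$, which are those of $\Theta_2$, receive two entries and the others one. Moreover $y_x\le d-1+(m-1)\le d-1+(q-m)=\beta$, so the consecutive copies of one $z_x$ go to distinct colors. Hence the two entries of a color in $\Theta_2$ are distinct, and each $z_x$ lies in exactly $y_x$ sets.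

**Step 3 (the edges between $E$ and the $z_x$).** These are the edges $uz_x$ with $u\in E$ and $x\le d-t_u$. Color them greedily and properly, with colors $c$ such that $z_x\notin\mathrm{Mis}(c)$ and $c$ is not used on an $O$-edge at $u$. When $uz_x$ is colored, at most $y_x$ colors are forbidden by $\mathrm{Mis}$, $t_u$ by the $O$-edges at $u$, $d-t_u-1$ by other edges from $u$ to the $z$'s, and $\varepsilon-\delta_x-1$ by other edges from $z_x$ to $E$. In total this is at most
$$(d-1+\delta_x)+t_u+(d-t_u-1)+(\varepsilon-\delta_x-1)=2d-3+\varepsilon .$$
This is less than $\Delta=q+d-1$, because $d-2+\varepsilon\le d-3+m<2m+(d-1)^2=q$; here $(d-1)^2-(d-3)=d^2-3d+4>0$. So a color is available.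

**Step 4 (the clique on $E$).** Color its edges greedily. Each $u\in E$ has $t_u+(d-t_u)=d$ colored stable edges and at most $\varepsilon-2$ other colored clique edges. So at most $2(d+\varepsilon-2)$ colors are forbidden for an edge. This is less than $q+d-1$, because $d+2\varepsilon-3\le d+2m-5<2m+(d-1)^2=q$; here $(d-1)^2-(d-5)=d^2-3d+6>0$.

**Step 5 (the rest, by detachment).** What remains are the edges inside $V$, between $V$ and $E$, and between $V$ and the $z_x$. Put $F=E\cup\{z_1,\dots,z_d\}$. Then $|F|+v-1=\varepsilon+d+q-\varepsilon-1=\Delta=|\mathcal C|$.

*Available colors.* For $u\in E$ let $C_u$ be the set of colors not yet used at $u$. Since $\varepsilon-1+d$ colors are used at $u$, $|C_u|=\Delta-(\varepsilon-1)-d=q-\varepsilon=v$. Let $C_{z_x}$ be the set of colors $c$ not used at $z_x$ and with $z_x\notin\mathrm{Mis}(c)$. By Step 3, the colors used at $z_x$ are not among the $y_x$ colors it must miss, so $|C_{z_x}|=\Delta-y_x-(\varepsilon-\delta_x)=q-\varepsilon=v$.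

*Size.* Let $n_c=|\{f\in F:c\in C_f\}|$. Then $n_c\le|F|=\varepsilon+d\le q-\varepsilon=v$, because $2\varepsilon+d\le2m-2+d\le2m+(d-1)^2=q$; here $(d-1)^2-(d-2)=d^2-3d+3>0$.

*Parity.* Let color $c$ be used on $e_c$ edges inside $E$, on $f_c$ edges between $E$ and the $z$'s, and on $o_c$ edges between $E$ and $O$. By Step 1, $o_c=1$ if $c\in\Theta$ and $o_c=0$ otherwise. The edges of color $c$ form a matching, so $c$ is used at $2e_c+f_c+o_c$ vertices of $E$. It is used at $f_c$ of the $z$'s, none of them in $\mathrm{Mis}(c)$. Therefore
$$n_c=(\varepsilon-2e_c-f_c-o_c)+(d-|\mathrm{Mis}(c)|-f_c)\equiv\varepsilon+d+o_c+|\mathrm{Mis}(c)|\pmod2.$$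
Now $o_c+|\mathrm{Mis}(c)|$ is $1+0$, $1+2$ or $0+1$ in the three cases of Step 2, hence odd. Since $q+d$ is odd, $n_c\equiv\varepsilon+d+1\equiv q-\varepsilon=v\pmod 2$.

*Conclusion.* So $\ell_c=(v-n_c)/2$ is a non-negative integer. Apply Lemma 5 with $\mathcal D=\mathcal C$ and $\mu(f,c)=[c\in C_f]$; (2) holds because $|C_f|=v$ and $2\ell_c+n_c=v$. Color $xf$ ($x\in V$, $f\in F$) with $\kappa(x,f)$. At $f\in F$ the new colors are those of $C_f$, each once, and none of them was used at $f$ before. At $x\in V$ all colors are distinct. At the vertices of $O$ nothing changed. All edges are now properly colored with colors from $\mathcal C$, so the system is good, and $\mathcal B$ is good by Lemma 4. $\square$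

*The example, completed.* For the members $\{1,2,3,4\},\{1,2,3,4\},\{5\},\{5\}$ we have $E=\{5\}$, $\varepsilon=1$, $M=m=2$, $\delta_1=\delta_2=1$, $Z_1=Z_2=\{1,2,3,4\}$ and $y_1=y_2=2$. Give the two pendant edges at $5$ the colors $1,2$; then $\Theta_0=\{1,2\}$ and $\Theta_2=\emptyset$. The sequence $z_1,z_1,z_2,z_2$ gives $\mathrm{Mis}(3)=\mathrm{Mis}(4)=\{z_1\}$ and $\mathrm{Mis}(5)=\mathrm{Mis}(6)=\{z_2\}$. Steps 3 and 4 are empty. Then
$$C_5=\{3,4,5,6\}\ \text{(at vertex 5)},\qquad C_{z_1}=\{1,2,5,6\},\qquad C_{z_2}=\{1,2,3,4\},$$
so $n_c=2$ and $\ell_c=1$ for all six colors, with $v=4$. The clique on $V=\{1,2,3,4\}$ uses each color once. One solution is: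

- clique edges: $12$ gets $1$, $34$ gets $2$, $24$ gets $3$, $14$ gets $4$, $13$ gets $5$, $23$ gets $6$;
- from $z_1$ to $1,2,3,4$: colors $2,5,1,6$;
- from $z_2$ to $1,2,3,4$: colors $3,2,4,1$;
- from vertex $5$ to $1,2,3,4$: colors $6,4,3,5$.

For instance, vertex $1$ sees $1,4,5$ on $12,14,13$, then $2$, $3$ and $6$; vertex $2$ sees $1,3,6$, then $5,2,4$; vertex $3$ sees $2,5,6$, then $1,4,3$; vertex $4$ sees $2,3,4$, then $6,1,5$.

## 11. Completing the equivalence, and a polynomial-time coloring

**End of the proof of the equivalence.** Suppose condition (4) of Theorem 2 fails. If $\Delta$ is odd, or $\Delta$ is even and $m\le0$, the system of $G^+$ is good by Proposition 6. Otherwise $\Delta$ is even and $m\ge1$, so Lemma 3 applies. The dichotomy in Section 8 shows that either the system is good, or (6) holds and $|H|\ge d$; then it is good by Proposition 10 or Proposition 11. So $G^+$, and hence its subgraph $G$, is $\Delta$-edge-colorable, that is, $G\in C1$. This is (1)⇒(4). With (4)⇒(3)⇒(2)⇒(1) from Section 2, the four conditions are equivalent, and Theorem 1 follows.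

If $\Delta=q+d-1$ is odd, then $q+d$ is even and condition (4) fails. If $(d-1)^2\ge q$, it fails because its left-hand sum is non-negative and its right-hand side is at most $0$. In both cases $G\in C1$. $\square$

**Finding an optimal coloring in polynomial time.** The proof was arranged so that each step produces a coloring whenever it stops.

**Step 1 (partition and test).** A partition into a clique and a stable set is a solution of a 2-SAT instance: for each vertex $w$ a Boolean variable says "$w\in Q$", two non-adjacent vertices are not both in $Q$, and two adjacent vertices are not both outside $Q$. So it can be found in polynomial time. Then $q$, $d$, the degrees $a_i$ and condition (4) are computed directly. If the condition holds, $G\in C2$, and the standard constructive proof of Vizing's theorem gives a coloring with $\Delta+1$ colors in polynomial time. If it fails, form $G^+$ by adding at most $qd$ vertices.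

**Step 2 (the tools are polynomial).** In Lemma 4, each round of Galvin's argument is one stable matching computation and removes one $s\in P$ from all lists, so there are at most $|P|$ rounds. Lemma 5 needs a perfect matching in a regular bipartite multigraph for each of fewer than $v$ detachments; these multigraphs have $|\mathcal D|v$ edges. In Proposition 6 and Lemma 7 the numbers $b_c$ are explicit or found by at most $qd$ additions, the sets $C_s$ come from a maximum flow, and Lemma 5 finishes. In Proposition 11, the minimal set $O$ is found by going once through $U$ and discarding a member whenever the remaining sum stays at least $m$ (all sizes are non-negative, so one pass suffices). The other steps there are greedy, followed by Lemma 5. All systems that occur have polynomially many members.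

**Step 3 (the search).** If $\Delta$ is odd or $m\le0$, color $d$ copies of $Q$ by Proposition 6 and undo the single compression by Lemma 4. Otherwise, check in turn:

1. whether some $N_s$ is medium;
2. for the prefixes $P_i$ of one ordering of $U$ and $1\le y\le d$, whether some $A_y(P_i)$ is medium, or turns from low to high;
3. if $|H|\ge d+1$, whether some $I_j=A_j(O_j)$ with $1\le j\le d$ is medium.

These are polynomially many pairs $(O,y)$. The first positive answer in this list, if there is one, gives a coloring: a medium level by Lemma 8, a jump by Lemma 9. If all answers are negative, Steps 2–4 of Proposition 10 (when $|H|\ge d+1$) or the construction of Proposition 11 (when $|H|=d$) give a coloring. In each case at most four compressions have to be undone by Lemma 4. Restricting the coloring of $G^+$ to $G$ gives a coloring with $\Delta$ colors. This proves the last assertion of Theorem 2. $\square$
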